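\title{A finite $2$-group with no normal complement in the unit group of its integral group ring}

\begin{abstract}
We show that the natural embedding of a finite $p$-group $G$ into the group $\mathcal U_1(\mathbf ZG)$ of normalized units of its integral group ring need not split. The counterexamples are the metabelian $2$-groups $(\mathbf Z[\zeta]/2^n)\rtimes C_{2^s}$, where $\zeta$ is a primitive $2^s$-th root of unity, $s\ge3$ and $n\ge s+15$; the smallest of them has order $2^{75}$. The obstruction comes from a unit of $\mathbf ZC_8$ that lifts $3+2\sqrt2$. The proof extends a hypothetical retraction to $2$-adic units by means of the congruence subgroup theorem and then factors a fixed power of a group element into $2\times2$ matrices that the retraction must kill.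
\end{abstract}

\section{The splitting problem}\label{sec:intro}

Let $G$ be a finite group and $\mathbf ZG$ its integral group ring. The \emph{augmentation} is the ring homomorphism $\operatorname{aug}\colon\mathbf ZG\to\mathbf Z$, $\sum_g n_gg\mapsto\sum_g n_g$, and $\mathcal U_1(\mathbf ZG)$ denotes the group of units of augmentation $1$, the \emph{normalized units}. The group $G$ is a subgroup of $\mathcal U_1(\mathbf ZG)$. The embedding $G\hookrightarrow\mathcal U_1(\mathbf ZG)$ \emph{splits} if there is a \emph{retraction}, that is, a homomorphism $r\colon\mathcal U_1(\mathbf ZG)\to G$ whose restriction to $G$ is the identity. Taking kernels, this is the same as a normal subgroup $N$ with $\mathcal U_1(\mathbf ZG)=N\rtimes G$, a \emph{normal complement} of $G$.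

A splitting says that $G$ can be read off from the unit group as a quotient. If the complement $N$ is torsion free, it says more: every finite subgroup of $\mathcal U_1(\mathbf ZG)$ meets $N$ trivially and so embeds in $G$. In that case the ring $\mathbf ZG$ determines $G$. Indeed, a ring isomorphism $\theta\colon\mathbf ZG^*\to\mathbf ZG$ embeds $G^*$ in $\mathcal U_1(\mathbf ZG)$ by $g\mapsto\operatorname{aug}(\theta g)\,\theta g$, hence in $G$, and $|G^*|=|G|$ by comparing ranks.

The following results are known.
\begin{enumerate}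
\item[(i)] (Cliff--Sehgal--Weiss) Let $G$ have an abelian normal subgroup $A$ such that either $G/A$ is abelian of exponent dividing $4$ or $6$, or $G/A$ is abelian of odd order. Then $G$ has a torsion free normal complement in $\mathcal U_1(\mathbf ZG)$.
\item[(ii)] (Ritter--Sehgal) If $G$ is nilpotent of class $2$, then $G$ has a torsion free normal complement in $\mathcal U_1(\mathbf ZG)$.
\item[(iii)] (Roggenkamp--Scott) The embedding does not split in general; for example, it does not split for $G=C_{41}\rtimes C_8$.
\end{enumerate}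
The group in (iii) is not nilpotent, while (i) and (ii) cover all metabelian $p$-groups for odd $p$ and all $p$-groups of class $2$. One might therefore guess a positive answer to the following question, posed in \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Let $p$ be a prime and $G$ a finite $p$-group. Does the natural map $G\hookrightarrow\mathcal U_1(\mathbf ZG)$ split?}
\medskip

The answer is no. Among metabelian $p$-groups, the first case that (i) does not address is $p=2$ with $G/A$ of exponent $8$, and the counterexamples occur there. Let $s\ge3$ and $n\ge1$, let $\zeta$ be a primitive $2^s$-th root of unity, and put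
\[
G_{s,n}=A\rtimes B,\qquad A=\mathbf Z[\zeta]/2^n\cong(\mathbf Z/2^n)^{2^{s-1}},\qquad B=\langle x\rangle\cong C_{2^s},
\]
where $x$ acts on the additive group $A$ as multiplication by $\zeta$. Inside $G_{s,n}$ we write $A$ multiplicatively. The group $G_{s,n}$ is a $2$-group of order $2^{n2^{s-1}+s}$, and it is \emph{metabelian}, meaning that its second derived subgroup is trivial.

\begin{theorem}\label{thm:main}
If $s\ge3$ and $n\ge s+15$, then $G_{s,n}\hookrightarrow\mathcal U_1(\mathbf ZG_{s,n})$ does not split. In particular, it does not split for $G_{3,18}=(\mathbf Z/2^{18})^4\rtimes C_8$, a group of order $2^{75}$.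
\end{theorem}

The theorem excludes every normal complement, torsion free or not.

\begin{corollary}\label{cor:cyclic}
Let $s\ge0$. The map $G\hookrightarrow\mathcal U_1(\mathbf ZG)$ splits for all finite $2$-groups $G$ having an abelian normal subgroup with quotient $C_{2^s}$ if and only if $s\le2$.
\end{corollary}

\begin{proof}
For $s\le2$ this is (i), and for $s\ge3$ Theorem~\ref{thm:main} gives a counterexample.
\end{proof}

Thus for $2$-groups the condition ``exponent dividing $4$'' in (i) cannot be replaced by ``exponent dividing $8$'', even for cyclic $G/A$.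

\begin{corollary}\label{cor:retract}
If a finite group $H$ has some $G_{s,n}$ with $s\ge3$, $n\ge s+15$ as a retract (for example as a direct factor), then $H\hookrightarrow\mathcal U_1(\mathbf ZH)$ does not split. In particular, for every $m\ge75$ there is a $2$-group of order $2^m$ for which the map does not split.
\end{corollary}

\begin{proof}
Let $G=G_{s,n}\le H$ and let $\pi\colon H\to G$ be a homomorphism that is the identity on $G$. If $r_H$ were a retraction for $H$, the composite $\mathcal U_1(\mathbf ZG)\subset\mathcal U_1(\mathbf ZH)\xrightarrow{r_H}H\xrightarrow{\pi}G$ would be a retraction for $G$. For the last statement take $G_{3,18}\times C_2^{\,m-75}$.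
\end{proof}

We claim no counterexample for odd $p$; by (i), such a group could not have an abelian normal subgroup with abelian quotient. Nor do we claim that the bound $n\ge s+15$ is optimal.

Sections~\ref{sec:candidate} and~\ref{sec:unit} exhibit the obstruction in its simplest form, state the technical Theorem~\ref{thm:key} from which Theorem~\ref{thm:main} follows, and outline its proof, which fills Sections~\ref{sec:blocks}--\ref{sec:power}. The proof quotes the congruence subgroup theorem of Bass, Milnor and Serre, strong approximation for $\operatorname{SL}_N$, and two standard facts on maximal orders; all are recalled in Section~\ref{sec:adic}. Commutators are $[g,h]=ghg^{-1}h^{-1}$.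

\section{The natural candidate for a retraction}\label{sec:candidate}

For a split extension with abelian kernel there is an explicit map that comes close to being a retraction. It is not used in the proof of Theorem~\ref{thm:main}, but it shows where to look for an obstruction.

Let $G=A\rtimes B$ be a finite group with $A$ abelian. Conjugation makes $A$ a $\mathbf ZB$-module, $\bigl(\sum_b n_bb\bigr)\cdot a=\prod_b(bab^{-1})^{n_b}$, so $\mathcal U_1(\mathbf ZB)$ acts on $A$ and the group $A\rtimes\mathcal U_1(\mathbf ZB)$ contains $G$.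

\begin{lemma}\label{lem:nu}
There is a homomorphism $\nu\colon\mathcal U_1(\mathbf ZG)\to A\rtimes\mathcal U_1(\mathbf ZB)$ that is the identity on $A$ and on $\mathcal U_1(\mathbf ZB)$.
\end{lemma}

\begin{proof}
Let $z\mapsto\bar z$ be the projection $\mathbf ZG\to\mathbf ZB$ and $I$ its kernel. The elements $(a-1)b$ with $1\ne a\in A$ and $b\in B$ form a $\mathbf Z$-basis of $I$. Let $\nu_0$ be the homomorphism from the additive group $I$ to $A$ with $(a-1)b\mapsto a$. For $\xi\in I$ and $z\in\mathbf ZG$ we have
\[
\nu_0(\xi z)=\nu_0(\xi)^{\operatorname{aug}z},\qquad \nu_0(z\xi)=\bar z\cdot\nu_0(\xi).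
\]
By additivity it suffices to take $\xi=(a-1)b$ and $z=g\in G$. If $bg=a'b'$ with $a'\in A$, $b'\in B$, then $\xi g=(aa'-1)b'-(a'-1)b'\mapsto a$, which is the first formula; and $g\xi=(gag^{-1}-1)gb\mapsto gag^{-1}$ by the first formula.

On the normal subgroup $\mathcal U_I=\mathcal U_1(\mathbf ZG)\cap(1+I)$ put $\nu(u)=\nu_0(u-1)$. From $uv-1=(u-1)v+(v-1)$ we get $\nu(uv)=\nu(u)\nu(v)$, and $\nu(\beta u\beta^{-1})=\nu_0(\beta(u-1)\beta^{-1})=\beta\cdot\nu(u)$ for $\beta\in\mathcal U_1(\mathbf ZB)$. Since $\mathcal U_1(\mathbf ZG)=\mathcal U_I\rtimes\mathcal U_1(\mathbf ZB)$, the rule $u\beta\mapsto\nu(u)\beta$ defines the required homomorphism.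
\end{proof}

If $\mathcal U_1(\mathbf ZB)=B$, then $\nu$ is a retraction. For $B=1$ it is the map $\sum n_aa\mapsto\prod a^{n_a}$, so the embedding splits for every abelian group. We also have $\mathcal U_1(\mathbf ZB)=B$ when $B$ is abelian of exponent dividing $4$: for a unit $u=\sum n_bb$ and a character $\chi$ of $B$, the value $\chi(u)$ is a unit of $\mathbf Z[i]$, so $\sum n_b^2=|B|^{-1}\sum_\chi|\chi(u)|^2=1$ and $u=\pm b$. For $B=C_8$ this argument breaks down, because $\mathbf Z[\zeta_8]$ contains the unit $1+\sqrt2$ of infinite order.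

\section{A unit of $\mathbf ZC_{2^s}$ and the obstruction}\label{sec:unit}

From now on $G=G_{s,n}=A\rtimes B$ with $s\ge3$, and we write
\[
N=2^s\ge8,\qquad \mathcal U=\mathcal U_1(\mathbf ZG),\qquad \tau=x^{N/2},\qquad y=x^{N/8}.
\]
The involution $\tau$ acts on $A$ as $\zeta^{N/2}=-1$, so $\tau a\tau^{-1}=a^{-1}$ for $a\in A$. The element $y$ has order $8$ and $y^4=\tau$. Let $\chi\colon\mathbf ZB\to\mathbf Z[\zeta]$ be the ring homomorphism with $x\mapsto\zeta$; its kernel is $(1+\tau)\mathbf ZB$, and $\mathbf ZB$ acts on $A$ through $\chi$. Put $\zeta_8=\chi(y)$, $\sqrt2=\zeta_8-\zeta_8^3$ (its square is $\zeta_8^2+2+\zeta_8^6=2$) and $\varepsilon=1+\sqrt2$, a unit with inverse $\sqrt2-1$.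

We want a unit of $\mathbf ZB$ that is trivial in $\mathbf Z[B/\langle\tau\rangle]$ and lifts a power of $\varepsilon$. An element of the first kind has the form $1+(1-\tau)\beta$, and $\chi$ maps it to $1+2\chi(\beta)$. Since $\varepsilon^2=3+2\sqrt2=1+2\varepsilon$, we take
\[
f=1+(1-\tau)(1+y-y^3),\qquad \varphi=f^{N},\qquad q=2^{s+2}.
\]

\begin{lemma}\label{lem:f}
\begin{enumerate}
\item[(a)] $f\in\mathcal U_1(\mathbf ZB)$, with inverse $1+(1-\tau)(1-y+y^3)$, and $(1+\tau)f=1+\tau$.
\item[(b)] $\chi(\varphi)-1=\varepsilon^{N}\cdot2^{s+1}\sqrt2\cdot c$ for an odd integer $c$.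
\item[(c)] There is $\psi\in\mathbf Z_2B$ with $(1-\tau)(\varphi-1)\psi=q(1-\tau)$.
\item[(d)] Every retraction $r\colon\mathcal U\to G$ satisfies $r(\varphi)=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $\theta=y-y^3$. We have $(1-\tau)^2=2(1-\tau)$, and $y^4(1-\tau)=-(1-\tau)$ gives $(1-\tau)\theta^2=(1-\tau)(y^2-2y^4+y^6)=2(1-\tau)$. Hence
\[
\bigl(1+(1-\tau)(1+\theta)\bigr)\bigl(1+(1-\tau)(1-\theta)\bigr)=1+2(1-\tau)+2(1-\tau)(1-\theta^2)=1 .
\]
The other claims follow from $\operatorname{aug}(1-\tau)=0$ and $(1+\tau)(1-\tau)=0$.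

(b) We have $\chi(\varphi)-1=\varepsilon^{2N}-1=\varepsilon^{N}(\varepsilon^{N}-\varepsilon^{-N})$. Put $t_j=\varepsilon^{2^j}+\varepsilon^{-2^j}$ for $j\ge1$. Then $t_1=6$ and $t_{j+1}=t_j^2-2$, so every $t_j$ is an integer congruent to $2$ modulo $4$. Since $\varepsilon^2-\varepsilon^{-2}=4\sqrt2$, repeated factoring of differences of squares gives $\varepsilon^{N}-\varepsilon^{-N}=4\sqrt2\,t_1\cdots t_{s-1}=2^{s+1}\sqrt2\,c$ with $c$ odd.

(c) Extend $\chi$ to a surjection $\mathbf Z_2B\to\mathbf Z_2\otimes\mathbf Z[\zeta]$ with kernel $(1+\tau)\mathbf Z_2B$, and choose $\psi$ with $\chi(\psi)=\varepsilon^{-N}\sqrt2\,c^{-1}$. By (b), $(\varphi-1)\psi-q\in(1+\tau)\mathbf Z_2B$, and $1-\tau$ annihilates this ideal.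

(d) Since $f$ commutes with $x$, the element $r(f)$ lies in the centralizer of $r(x)=x$ in $G$, which is $A^x\times\langle x\rangle$, where $A^x$ is the group of fixed points of $x$ in $A$. An element of $A^x$ is fixed by $\tau$, so it equals its inverse. Hence the centralizer has exponent $N$, and $r(\varphi)=r(f)^N=1$.
\end{proof}

Parts (b) and (d) pull in opposite directions: a retraction kills $\varphi$, while $\varphi$ acts on $A$ far from trivially when $n$ is large.

\begin{example}\label{ex:s3}
Let $s=3$, so that $\zeta=\zeta_8$, $\varphi=f^8$ and $\chi(\varphi)=\varepsilon^{16}$. From $\varepsilon^2=3+2\sqrt2$, $\varepsilon^4=17+12\sqrt2$, $\varepsilon^8=577+408\sqrt2$ we get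
\[
\varepsilon^{16}-1=\varepsilon^8\cdot816\sqrt2=\varepsilon^8\cdot16\cdot51\,(\zeta-\zeta^3).
\]
Suppose that a retraction $r$ agrees with the map $\nu$ of Lemma~\ref{lem:nu} on the units $\varphi a\varphi^{-1}$, $a\in A$. Then $a=r(\varphi a\varphi^{-1})=\nu(\varphi a\varphi^{-1})=\varphi\cdot a$ by Lemma~\ref{lem:f}(d). So $\varepsilon^{16}-1$ annihilates $\mathbf Z[\zeta]/2^n$, that is, $16\cdot51\,(\zeta-\zeta^3)\in2^n\mathbf Z[\zeta]$, which forces $n\le4$.
\end{example}

An arbitrary retraction need not agree with $\nu$ on any unit outside $G$. The content of the next theorem is that the conclusion of the example survives nevertheless, with a weaker constant: a power of $2$ that does not depend on $n$ kills the image of $A$.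

\begin{theorem}\label{thm:key}
Let $s\ge3$ and $n\ge1$, let $H$ be a finite metabelian $2$-group, and let $r\colon\mathcal U_1(\mathbf ZG_{s,n})\to H$ be a homomorphism with $r(\varphi)$ central in $H$. Then $r(a^{2^{s+13}})=1$ for every $a\in A_1:=\{c^2:c\in A\}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:key}]
Let $r\colon\mathcal U\to G$ be a retraction. By Lemma~\ref{lem:f}(d), Theorem~\ref{thm:key} applies with $H=G$ and gives $a^{2^{s+13}}=r(a^{2^{s+13}})=1$ for all $a\in A_1$. But $A_1$ has exponent $2^{n-1}\ge2^{s+14}$, a contradiction.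
\end{proof}

\begin{remark}\label{rem:hyp}
Finiteness of $H$ is used in Proposition~\ref{prop:extend}, to apply the congruence subgroup theorem; the hypothesis that $H$ is a $2$-group enters there only through solvability. The condition $H''=1$ is used in Proposition~\ref{prop:kappa}, and the centrality of $r(\varphi)$ in Lemma~\ref{lem:T}. Centrality cannot be dropped. The ring $R=\mathbf Z[\zeta]/2^n$ is local with residue field $\mathbf F_2$, because $R/2R=\mathbf F_2[X]/(X+1)^{N/2}$; so $|R^\times|=|R|/2$ and $H=A\rtimes R^\times$ is a metabelian $2$-group. The composite of $\nu$ with the map $A\rtimes\mathcal U_1(\mathbf ZB)\to H$ induced by $\chi$ is the identity on $A$, whatever $n$ is.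
\end{remark}

The proof of Theorem~\ref{thm:key} has to overcome three difficulties.

\emph{First}, nothing is known about $r(\varphi a\varphi^{-1}a^{-1})$ except that it is trivial, and this unit has no visible relation to a power of $a$. We replace $a$ by the unipotent units $1+(1\mp\tau)z(1\pm\tau)$. They depend additively on $z$, and conjugation by $\varphi$ multiplies $z$ by $\varphi$, so their commutators with $\varphi$ are units of the same shape. Lemma~\ref{lem:f}(c) then shows that they are killed as soon as $z$ is divisible by $q$ (Section~\ref{sec:unipotent}).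

\emph{Second}, we want to write a power $a^m$ as a product of such units. In the group ring of the dihedral group $\langle a,\tau\rangle$ they behave like upper and lower elementary $2\times2$ matrices, and the natural tool is Gaussian elimination. Elimination divides by diagonal entries, which is possible over a local ring but not over $\mathbf Z$. We therefore extend $r$ to a group of $2$-adic units. This uses the congruence subgroup theorem, which requires matrices of size at least $3$ and so is applied to $G$, not to the dihedral subgroup (Sections~\ref{sec:blocks} and~\ref{sec:adic}).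

\emph{Third}, the exponent $m$ must not depend on $n$. We compute in a universal $2\times2$ matrix model that does not involve the order of $a$ (Section~\ref{sec:universal}). In that model the off-diagonal entries of $a^m$ are not divisible by $q$. Here $H''=1$ supplies a second family of killed elements, a congruence subgroup for the discriminant $\kappa=(a-a^{-1})^2$ (Section~\ref{sec:kappa}), and modulo a fixed power of $\kappa$ the entries do become divisible by $q$ (Section~\ref{sec:power}).

For the rest of the paper $s,n,H,r$ are as in Theorem~\ref{thm:key}. For $n=1$ we have $A_1=1$ and there is nothing to prove, so we assume $n\ge2$.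

\section{The matrix components of $\mathbf QG$}\label{sec:blocks}

The algebra $\mathbf QG$ has the commutative quotient $\mathbf QB$, so not all of its simple components are large matrix rings. We cut away the part that factors through $G/A_1$; what remains is as good as one could wish. This is the reason for working with $A_1$ instead of $A$.

Let $J$ be the kernel of $\mathbf ZG\to\mathbf Z[G/A_1]$; it is a two-sided ideal, additively generated by the elements $(a-1)g$ with $a\in A_1$, $g\in G$. Let
\[
e=1-|A_1|^{-1}\sum_{a\in A_1}a ,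
\]
a central idempotent of $\mathbf QG$. Since $(1-e)(a-1)=0$ for $a\in A_1$, we have $J\subset e\mathbf QG$. Both $\operatorname{rank}J$ and $\dim e\mathbf QG$ equal $|G|-|G/A_1|$, so $J$ is a \emph{full lattice} in $e\mathbf QG$: a finitely generated additive subgroup that spans it over $\mathbf Q$.

\begin{lemma}\label{lem:blocks}
There are totally real number fields $K_1,\dots,K_d$ and an isomorphism of $\mathbf Q$-algebras $e\mathbf QG\cong\prod_iM_N(K_i)$. With $\det\colon e\mathbf QG\to\prod_iK_i$ the componentwise determinant, $\det(ea)=1$ for all $a\in A$.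
\end{lemma}

\begin{proof}
Let $L=e\mathbf QA$, so that $e\mathbf QG=\bigoplus_{b\in B}Lb$, and let $X$ be the set of $\mathbf Q$-algebra homomorphisms $L\to\mathbf C$. These are the characters $\lambda$ of $A$ with $\lambda(e)=1$, that is, with $\lambda|_{A_1}\ne1$, that is, with $\lambda^2\ne1$. The group $B$ acts on $L$ by conjugation and on $X$ by $(b\lambda)(h)=\lambda(b^{-1}hb)$. We have $\tau\lambda=\lambda^{-1}\ne\lambda$, and every nontrivial subgroup of the cyclic $2$-group $B$ contains $\tau$. So $B$ acts freely on $X$, and every orbit has $N$ elements.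

The fixed ring $L^B$ is a reduced commutative $\mathbf Q$-algebra of finite dimension, hence a product $\prod_iK_i$ of number fields. Let $hb$ ($h\in L$, $b\in B$) act on $L$ by $l\mapsto h\,blb^{-1}$. This defines an algebra homomorphism
\[
\Phi\colon e\mathbf QG\to\operatorname{End}_{L^B}(L).
\]
To see that $\Phi$ is bijective, tensor with $\mathbf C$. Then $L$ becomes the algebra $\mathbf C^X$ of functions on $X$, with basis the indicator functions $\delta_\lambda$ and $b\delta_\mu b^{-1}=\delta_{b\mu}$; the ring $L^B$ becomes the ring of functions constant on orbits; and the target becomes $\prod_Y\operatorname{End}_{\mathbf C}(\mathbf C^Y)$, the product over the orbits $Y$. The element $\delta_\lambda b$ sends $\delta_{b^{-1}\lambda}$ to $\delta_\lambda$ and all other $\delta_\mu$ to $0$. As $\lambda$ and $b$ vary we obtain all matrix units, so $\Phi\otimes\mathbf C$ is surjective. It is bijective because the dimensions $|X|N$ and $(|X|/N)N^2$ agree.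

The homomorphisms $L^B\to\mathbf C$ correspond to the orbits $Y$: they are the restrictions of the $\lambda\in X$. If $L_i$ is the $K_i$-component of $L$ and $K_i\to\mathbf C$ is the embedding given by $Y$, then $L_i\otimes_{K_i}\mathbf C=\mathbf C^Y$. So $\dim_{K_i}L_i=N$ and $\operatorname{End}_{L^B}(L)\cong\prod_iM_N(K_i)$. For $h\in L^B$ and $\lambda\in X$ we have $\overline{\lambda(h)}=\lambda^{-1}(h)=\lambda(\tau h\tau^{-1})=\lambda(h)$, so all embeddings of the $K_i$ are real. Finally, $ea$ acts on $\mathbf C^Y$ diagonally with entries $\mu(a)$, $\mu\in Y$. The orbit $Y$ is a disjoint union of pairs $\{\mu,\mu^{-1}\}$, so the product of the entries is $1$.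
\end{proof}

We fix this isomorphism; under it $e$ is the identity matrix. For a prime $\ell$ put $J_\ell=J\otimes\mathbf Z_\ell\subset\mathbf Z_\ell G$ and extend $\det$ to $e\mathbf Q_\ell G=\prod_iM_N(K_i\otimes\mathbf Q_\ell)$. Define
\[
\Gamma=\{u\in(\mathbf ZG)^\times:u-1\in J,\ \det(eu)=1\},\qquad
\Gamma_\ell=\{v\in(\mathbf Z_\ell G)^\times:v-1\in J_\ell,\ \det(ev)=1\}.
\]
These are groups, because $J$ and $J_\ell$ are two-sided ideals and $\det$ is multiplicative; for the same reasons $\mathcal U$ normalizes $\Gamma$ and each $\Gamma_\ell$. We have $\Gamma\subset\mathcal U$, $\Gamma\subset\Gamma_\ell$, and $A_1\subset\Gamma$ by Lemma~\ref{lem:blocks}. Moreover,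
\begin{equation}\label{eq:sqzero}
\xi\in J_\ell,\ \xi^2=0\ \Longrightarrow\ 1+\xi\in\Gamma_\ell ,
\end{equation}
since $1+\xi$ has inverse $1-\xi$ and $e+\xi$ is unipotent over a product of fields.

\section{Extension to $2$-adic units}\label{sec:adic}

We recall the facts that are needed. Let $K$ be a number field with ring of integers $O$. For a prime $\ell$, the ring $K\otimes\mathbf Q_\ell$ is the product of the completions of $K$ at the primes above $\ell$, and $O\otimes\mathbf Z_\ell$ is the product of their valuation rings. For a nonzero ideal $\mathfrak q$ of $O$, the \emph{principal congruence subgroup} $\operatorname{SL}_N(O,\mathfrak q)$ is the kernel of $\operatorname{SL}_N(O)\to\operatorname{SL}_N(O/\mathfrak q)$; it has finite index.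
\begin{enumerate}
\item[(F1)] \emph{Congruence subgroup theorem} \cite{BMS}. If $N\ge3$ and $K$ has a real embedding, then every subgroup of finite index in $\operatorname{SL}_N(O)$ contains a principal congruence subgroup.
\item[(F2)] \emph{Strong approximation.} For each prime $\ell$ let $U_\ell\subset\operatorname{SL}_N(K\otimes\mathbf Q_\ell)$ be a nonempty open subset, with $U_\ell=\operatorname{SL}_N(O\otimes\mathbf Z_\ell)$ for all but finitely many $\ell$. Then some element of $\operatorname{SL}_N(K)$ lies in $U_\ell$ for all $\ell$. The same follows for a finite product of such groups.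
\item[(F3)] \emph{Maximal orders.} An \emph{order} in a finite-dimensional $\mathbf Q_\ell$-algebra is a subring that is a finitely generated $\mathbf Z_\ell$-module spanning the algebra; it is \emph{maximal} if no other order contains it. If $\ell\nmid|G|$, then $\mathbf Z_\ell G$ is a maximal order. If $F$ is a finite extension of $\mathbf Q_\ell$ with valuation ring $\mathcal R$, every maximal order in $M_N(F)$ is conjugate to $M_N(\mathcal R)$.
\item[(F4)] If $\Lambda$ is a full lattice in a $\mathbf Q$-vector space $V$, an element of $V$ that lies in $\Lambda\otimes\mathbf Z_\ell$ for all $\ell$ lies in $\Lambda$. (Look at denominators of coordinates in a basis of $\Lambda$.)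
\end{enumerate}

\begin{proposition}\label{prop:extend}
There is a homomorphism $\hat r\colon\Gamma_2\to H$ such that $\hat r(u)=r(u)$ for $u\in\Gamma$, and $\hat r(gvg^{-1})=r(g)\hat r(v)r(g)^{-1}$ for $g\in\mathcal U$ and $v\in\Gamma_2$.
\end{proposition}

The proof first extends $r$ to $\hat\Gamma=\prod_\ell\Gamma_\ell$, in which $\Gamma$ sits diagonally: by (F1) the map $r$ factors through a congruence quotient of $\Gamma$, and by (F2) that quotient is also a quotient of $\hat\Gamma$. Then the factors with $\ell$ odd are shown to contribute nothing.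

\begin{proof}
\emph{Step 1: matrix description.} Let $O_i$ be the ring of integers of $K_i$, and put $\mathcal M=\prod_iM_N(O_i)$, $\mathcal M_\ell=\mathcal M\otimes\mathbf Z_\ell$,
\[
\mathbf S=\prod_i\operatorname{SL}_N(K_i),\qquad \mathbf S_\ell=\prod_i\operatorname{SL}_N(K_i\otimes\mathbf Q_\ell),\qquad \mathbf S_\ell^0=\prod_i\operatorname{SL}_N(O_i\otimes\mathbf Z_\ell).
\]
The homomorphism $v\mapsto ev=e+(v-1)$ is injective on $\Gamma_\ell$, and it identifies
\begin{equation}\label{eq:Gammal}
\Gamma_\ell=\{g\in\mathbf S_\ell:\ g-e\in J_\ell,\ g^{-1}-e\in J_\ell\}.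
\end{equation}
Indeed, for $v\in\Gamma_\ell$ we have $v^{-1}-1=-v^{-1}(v-1)\in J_\ell$. Conversely, for $g$ in the right-hand side, $1+(g-e)=(1-e)+g$ lies in $\mathbf Z_\ell G$ and has the inverse $(1-e)+g^{-1}=1+(g^{-1}-e)$. The same argument over $\mathbf Z$ identifies $\Gamma$ with $\{g\in\mathbf S:g-e,\,g^{-1}-e\in J\}$, and (F4) gives $\Gamma=\mathbf S\cap\hat\Gamma$.

Since $J$ and $\mathcal M$ are full lattices in the same space, there is an integer $M\ge1$ with $M\mathcal M\subset J$ and $MJ\subset\mathcal M$. For $\ell\nmid M$ we have $J_\ell=\mathcal M_\ell$, so $\Gamma_\ell=\mathbf S_\ell^0$ by \eqref{eq:Gammal}. Also $\prod_i\operatorname{SL}_N(O_i,MO_i)\subset\Gamma$, since an element $g$ of this group has $g^{\pm1}-e\in M\mathcal M\subset J$.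

\emph{Step 2: a congruence subgroup in $\ker r$.} View $\operatorname{SL}_N(O_i,MO_i)$ as the $i$-th factor of this product. As $H$ is finite, its intersection with $\ker r$ has finite index in it, hence in $\operatorname{SL}_N(O_i)$. Since $N\ge8$ and $K_i$ is totally real, (F1) applies. A nonzero ideal of $O_i$ contains a positive integer, so there is a multiple $M_1$ of $M$ with $\operatorname{SL}_N(O_i,M_1O_i)\subset\ker r$ for all $i$, and therefore $\prod_i\operatorname{SL}_N(O_i,M_1O_i)\subset\ker r$.

This subgroup is defined by $\mathcal M$, which $\mathcal U$ need not normalize. We pass to a smaller one defined by the ideal $J$. Let $M_2=MM_1$ and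
\[
\mathcal K_\ell=\{v\in\Gamma_\ell:v-1\in M_2J_\ell\},\qquad \mathcal K=\prod_\ell\mathcal K_\ell\subset\hat\Gamma .
\]
As $M_2J_\ell$ is a two-sided ideal of $\mathbf Z_\ell G$, the set $\mathcal K_\ell$ is a normal subgroup of $\Gamma_\ell$ normalized by $\mathcal U$. It equals $\Gamma_\ell$ for $\ell\nmid M_2$. It is open in $\mathbf S_\ell$, because it contains every $g\in\mathbf S_\ell^0$ with $g-e\in MM_2\mathcal M_\ell$. If $u\in\Gamma\cap\mathcal K$, then $u-1\in M_2J\subset M_1\mathcal M$ by (F4), so $u\in\prod_i\operatorname{SL}_N(O_i,M_1O_i)$. Thus $\Gamma\cap\mathcal K\subset\ker r$.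

\emph{Step 3: extension to $\hat\Gamma$.} Let $v=(v_\ell)\in\hat\Gamma$. The sets $v_\ell\mathcal K_\ell$ are open, and equal to $\mathbf S_\ell^0$ for $\ell\nmid M_2$. By (F2), $v\mathcal K$ contains an element of $\mathbf S$, which lies in $\mathbf S\cap\hat\Gamma=\Gamma$. So $\hat\Gamma=\Gamma\mathcal K$ and $\hat\Gamma/\mathcal K\cong\Gamma/(\Gamma\cap\mathcal K)$. Hence $R(uk)=r(u)$ for $u\in\Gamma$, $k\in\mathcal K$ is a well-defined homomorphism $R\colon\hat\Gamma\to H$ that extends $r|_\Gamma$ and kills $\mathcal K$. For $g\in\mathcal U$ we have $g(uk)g^{-1}=(gug^{-1})(gkg^{-1})$ with $gug^{-1}\in\Gamma$ and $gkg^{-1}\in\mathcal K$, so $R(gvg^{-1})=r(g)R(v)r(g)^{-1}$.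

\emph{Step 4: the odd primes.} Let $\ell$ be odd. Then $e=|A_1|^{-1}\sum_{a\in A_1}(1-a)\in J_\ell$, and $J_\ell=eJ_\ell$, so $J_\ell=e\mathbf Z_\ell G$. This is a maximal order in $e\mathbf Q_\ell G$: a larger order $\Lambda$ would give the order $\Lambda\oplus(1-e)\mathbf Z_\ell G$, larger than $\mathbf Z_\ell G$, against (F3). Write $e\mathbf Q_\ell G=\prod_jM_N(F_j)$ with local fields $F_j$ and valuation rings $\mathcal R_j$. The product of the projections of $J_\ell$ to the factors is an order containing $J_\ell$, so it equals $J_\ell$, and each projection is maximal. By (F3), $J_\ell$ is conjugate to $\prod_jM_N(\mathcal R_j)$, and \eqref{eq:Gammal} gives $\Gamma_\ell\cong\prod_j\operatorname{SL}_N(\mathcal R_j)$. Over a local ring every column of an invertible matrix contains a unit, so row reduction shows that $\operatorname{SL}_N(\mathcal R_j)$ is generated by elementary matrices $E_{ab}(p)$, and $E_{ab}(p)=[E_{ac}(p),E_{cb}(1)]$ for distinct indices $a,b,c$. Thus $\Gamma_\ell$ is perfect, and its image in the solvable group $H$ is trivial.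

An element of $\prod_{\ell\ne2}\Gamma_\ell$ is the product of its finitely many components at the odd primes dividing $M_2$ and an element of $\mathcal K$. So $R$ kills $\prod_{\ell\ne2}\Gamma_\ell$. Let $\hat r$ be the restriction of $R$ to the factor $\Gamma_2$. It inherits the equivariance, and for $u\in\Gamma$ the diagonal image of $u$ differs from its $2$-component by an element of $\prod_{\ell\ne2}\Gamma_\ell$, so $r(u)=R(u)=\hat r(u)$.
\end{proof}

\section{Unipotent units and the action of $\varphi$}\label{sec:unipotent}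

For $z\in J_2$ put
\[
T^+(z)=1+(1-\tau)z(1+\tau),\qquad T^-(z)=1+(1+\tau)z(1-\tau).
\]
Since $(1+\tau)(1-\tau)=0$, any two increments of the same sign have product $0$. So $T^\pm(z)\in\Gamma_2$ by \eqref{eq:sqzero}, and $T^\pm(z+z')=T^\pm(z)T^\pm(z')$.

\begin{lemma}\label{lem:T}
$\hat r(T^+(qz))=\hat r(T^-(qz))=1$ for all $z\in J_2$.
\end{lemma}

\begin{proof}
The unit $\varphi$ commutes with $\tau$, and $(1+\tau)\varphi^{\pm1}=1+\tau$ by Lemma~\ref{lem:f}(a). Hence $\varphi T^+(z)\varphi^{-1}=T^+(\varphi z)$ and $\varphi^{-1}T^-(z)\varphi=T^-(z\varphi)$, and by additivity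
\[
T^+((\varphi-1)z)=[\varphi,T^+(z)],\qquad T^-(z(\varphi-1))=[\varphi^{-1},T^-(z)].
\]
By Proposition~\ref{prop:extend}, $\hat r$ maps these elements to $[r(\varphi)^{\pm1},\hat r(T^\pm(z))]$, which is $1$ because $r(\varphi)$ is central. With $\psi$ as in Lemma~\ref{lem:f}(c), and since $\mathbf Z_2B$ is commutative, $T^+(qz)=T^+((\varphi-1)\psi z)$ and $T^-(qz)=T^-(z\psi(\varphi-1))$, where $\psi z$ and $z\psi$ lie in $J_2$.
\end{proof}

\section{A universal dihedral algebra}\label{sec:universal}

Fix $a\in A_1$. The remaining computation takes place in the subring $\mathbf Z_2\langle a,\tau\rangle$ of $\mathbf Z_2G$. This ring depends on the order of $a$, and its center has zero divisors. We replace it by an algebra in which $a+a^{-1}$ is an indeterminate; there the computation is one with $2\times2$ matrices over a domain, and all constants are independent of $n$.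

Let $\mathcal O=\mathbf Z_2[[\sigma]]$ and $\kappa=\sigma^2-4$. The ring $\mathcal O$ is a local domain with maximal ideal $(2,\sigma)$, which contains $\kappa$; in particular, all elements of $1+\kappa\mathcal O$ are units. The element $2$ is prime, as $\mathcal O/2=\mathbf F_2[[\sigma]]$ is a domain, and it does not divide $\kappa\equiv\sigma^2\pmod2$. So if $8z=\kappa^lz'$ with $z,z'\in\mathcal O$, we can cancel $2$ three times from $z'$:
\begin{equation}\label{eq:cancel}
z\in\mathcal O,\ 8z\in\kappa^l\mathcal O\ \Longrightarrow\ z\in\kappa^l\mathcal O .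
\end{equation}
Let $\mathcal L=\mathcal O[\alpha]$ with $\alpha^2-\sigma\alpha+1=0$. It is free over $\mathcal O$ with basis $1,\alpha$ and has the involution $l\mapsto\bar l$ with $\bar\alpha=\alpha^{-1}=\sigma-\alpha$. Let $\Omega=\mathcal L\oplus\mathcal L\tau$ be the $\mathcal O$-algebra with $\tau^2=1$ and $\tau l=\bar l\tau$, where we use the letter $\tau$ also for this formal generator. Put
\[
\eta=\alpha-\alpha^{-1}=2\alpha-\sigma,\qquad\text{so that}\qquad \eta^2=\kappa,\quad \tau\eta=-\eta\tau .
\]

\subsection*{The map to the group ring}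
If $a$ has order $2^j$, then $(a+a^{-1})^{2^j}\equiv a^{2^j}+a^{-2^j}=2\equiv0$ modulo $2\mathbf Z_2\langle a\rangle$. So power series in $a+a^{-1}$ with coefficients in $\mathbf Z_2$ converge, and their sums commute with $a$ and $\tau$. Since $a^2-(a+a^{-1})a+1=0$ and $\tau a=a^{-1}\tau$ in $\mathbf Z_2G$, there is a ring homomorphism
\[
\pi\colon\Omega\to\mathbf Z_2G,\qquad \sigma\mapsto a+a^{-1},\quad\alpha\mapsto a,\quad\tau\mapsto\tau .
\]
Let $\mathcal V=\{v\in\Omega^\times:\pi(v)\in\Gamma_2\}$, a group containing $\alpha$, and let $\rho=\hat r\circ\pi\colon\mathcal V\to H$. Our goal is $\rho(\alpha^m)=1$ for $m=2^{s+13}$.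

For $w\in\mathcal O$ put
\[
E^+(w)=1+w\eta(1+\tau),\qquad E^-(w)=1+w\eta(1-\tau).
\]
As $\eta(1\pm\tau)\eta(1\pm\tau)=\eta^2(1\mp\tau)(1\pm\tau)=0$, these are units of $\Omega$. From $\tau\alpha=\alpha^{-1}\tau$ we get $(1-\tau)\alpha(1+\tau)=\eta(1+\tau)$ and $(1+\tau)\alpha(1-\tau)=\eta(1-\tau)$, and these identities persist with $\alpha-1$ in place of $\alpha$ on the left. Since $w$ is central,
\[
\pi(E^\pm(w))=T^\pm\bigl(\pi(w)(a-1)\bigr),\qquad \pi(w)(a-1)\in J_2 .
\]
So $E^\pm(w)\in\mathcal V$, and Lemma~\ref{lem:T} gives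
\begin{equation}\label{eq:Eq}
\rho(E^\pm(w))=1\qquad\text{for } w\in q\mathcal O .
\end{equation}

\subsection*{Two matrix forms}
The algebra $\Omega$ acts on $\mathcal L$, with $\mathcal L$ acting by multiplication and $\tau$ by the involution. In the basis $1,\alpha$,
\[
\alpha=\begin{pmatrix}0&-1\\1&\sigma\end{pmatrix},\qquad \tau=\begin{pmatrix}1&\sigma\\0&-1\end{pmatrix},\qquad \alpha\tau=\begin{pmatrix}0&1\\1&0\end{pmatrix}.
\]
The action is faithful. If $c_1+c_2\alpha+c_3\tau+c_4\alpha\tau$ acts as $0$, the entries of the first column give $c_1=-c_3$ and $c_4=-c_2$, and those of the second column give $\sigma c_3-2c_2=0$ and $\sigma c_2-2c_3=0$; this system has determinant $\pm\kappa\ne0$. We regard $\Omega$ as a subring of $M_2(\mathcal O)$ through these matrices.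

Write $E_{12}(p)=\begin{pmatrix}1&p\\0&1\end{pmatrix}$ and $E_{21}(p)=\begin{pmatrix}1&0\\p&1\end{pmatrix}$. The element $\eta(1-\tau)$ maps $1\mapsto0$ and $\alpha\mapsto\eta^2=\kappa$, and $\pi(\alpha\tau)=a\tau\in G$ normalizes $\Gamma_2$. Hence
\begin{equation}\label{eq:first}
E_{12}(\kappa w)=E^-(w)\in\mathcal V,\qquad E_{21}(\kappa w)=(\alpha\tau)E^-(w)(\alpha\tau)^{-1}\in\mathcal V\qquad(w\in\mathcal O).
\end{equation}

A second basis makes $E^+$ and $E^-$ elementary at the same time, at the cost of a denominator $2$. The elements $1,\eta$ are eigenvectors of $\tau$ and form a basis of $\mathcal L[\frac12]$ over $\mathcal O[\frac12]$. For $\omega\in\Omega$ let $\omega^\sharp\in M_2(\mathcal O[\frac12])$ be its matrix in this basis, so that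
\begin{equation}\label{eq:P}
\omega=P\,\omega^\sharp P^{-1},\qquad P=\begin{pmatrix}1&-\sigma\\0&2\end{pmatrix},\qquad P^{-1}=\frac12\begin{pmatrix}2&\sigma\\0&1\end{pmatrix}.
\end{equation}
We have $\tau^\sharp=\operatorname{diag}(1,-1)$ and $\eta^\sharp=\begin{pmatrix}0&\kappa\\1&0\end{pmatrix}$, and therefore
\begin{equation}\label{eq:second}
E^-(w)^\sharp=E_{12}(2\kappa w),\qquad E^+(w)^\sharp=E_{21}(2w).
\end{equation}
In particular $E^\pm(w)\in\operatorname{SL}_2(\mathcal O)$.

Two identities over a commutative ring will be used in both bases. If $u=1+pp'$ is invertible, then $E_{12}(p)E_{21}(p')=\begin{pmatrix}u&p\\p'&1\end{pmatrix}$, and clearing the off-diagonal entries with the pivot $u$ gives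
\begin{equation}\label{eq:diag}
\operatorname{diag}(u,u^{-1})=E_{21}(-p'/u)\,E_{12}(p)\,E_{21}(p')\,E_{12}(-p/u).
\end{equation}
If $\delta$ is invertible, multiplying out gives
\begin{equation}\label{eq:gauss}
\begin{pmatrix}(1+\beta\gamma)/\delta&\beta\\\gamma&\delta\end{pmatrix}=E_{12}(\beta/\delta)\,\operatorname{diag}(\delta^{-1},\delta)\,E_{21}(\gamma/\delta),
\end{equation}
and every matrix of determinant $1$ with invertible lower right entry has this form.

\section{A $\kappa$-adic congruence subgroup in the kernel}\label{sec:kappa}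

Here we use $H''=1$. The group $\operatorname{SL}_2$ of a field with more than three elements is perfect because $[\operatorname{diag}(u,u^{-1}),E_{12}(p)]=E_{12}((u^2-1)p)$. The next lemma is the same computation at level $\kappa^j$. The diagonal matrices available have $u=1+cg$ with $c=\kappa^{2j}$, and $u^2-1=2cg+c^2g^2$. The factor $2$ is not a unit, and the point is to reach a pure power of $\kappa$ in spite of it.

\begin{lemma}\label{lem:derived}
Let $j\ge1$. If a subgroup $Q\le\operatorname{SL}_2(\mathcal O)$ contains $E_{12}(\kappa^j\mathcal O)$ and $E_{21}(\kappa^j\mathcal O)$, then its derived subgroup $Q'$ contains $E_{12}(\kappa^{7j}\mathcal O)$ and $E_{21}(\kappa^{7j}\mathcal O)$.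
\end{lemma}

\begin{proof}
Let $c=\kappa^{2j}$ and $g\in\mathcal O$. By \eqref{eq:diag} with $p=\kappa^jg$ and $p'=\kappa^j$, the group $Q$ contains $\operatorname{diag}(u,u^{-1})$ for $u=1+cg$. Since
\[
[\operatorname{diag}(u,u^{-1}),E_{12}(p)]=E_{12}((u^2-1)p),\qquad [\operatorname{diag}(u^{-1},u),E_{21}(p)]=E_{21}((u^2-1)p)
\]
and $E_{12}$, $E_{21}$ are additive, $Q'$ contains $E_{12}(\kappa^j\mathfrak d)$ and $E_{21}(\kappa^j\mathfrak d)$, where $\mathfrak d$ is the ideal generated by the elements $\theta(g)=2cg+c^2g^2$. Now $\theta(2)-2\theta(1)=(4c+4c^2)-(4c+2c^2)=2c^2$ and $c\,\theta(1)=2c^2+c^3$. So $\kappa^{6j}=c^3\in\mathfrak d$.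
\end{proof}

\begin{proposition}\label{prop:kappa}
If $v\in\operatorname{SL}_2(\mathcal O)$ and $v\equiv1\pmod{\kappa^{98}M_2(\mathcal O)}$, then $v\in\mathcal V$ and $\rho(v)=1$.
\end{proposition}

\begin{proof}
Let $Q$ be the group generated by $E_{12}(\kappa\mathcal O)$ and $E_{21}(\kappa\mathcal O)$. By \eqref{eq:first}, $Q\le\mathcal V$. Lemma~\ref{lem:derived}, applied to $Q$ with $j=1$ and then to $Q'$ with $j=7$, shows that $Q''$ contains $E_{12}(\kappa^{49}\mathcal O)$ and $E_{21}(\kappa^{49}\mathcal O)$. Since $H''=1$, we have $Q''\subset\ker\rho$. By \eqref{eq:diag} with $p\in\kappa^{49}\mathcal O$ and $p'=\kappa^{49}$, the kernel of $\rho$ contains $\operatorname{diag}(u,u^{-1})$ for all $u\in1+\kappa^{98}\mathcal O$. If $v$ is as in the statement, its lower right entry $\delta$ and $\delta^{-1}$ lie in $1+\kappa^{98}\mathcal O$ and its off-diagonal entries lie in $\kappa^{98}\mathcal O$, so all three factors in \eqref{eq:gauss} lie in $\ker\rho$.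
\end{proof}

\section{Factoring a power of $\alpha$}\label{sec:power}

For $t$ a power of $2$ put $\sigma_t=\alpha^t+\alpha^{-t}$, and define $W_t$ by $W_1=1$, $W_{2t}=W_t\sigma_t$. Then $\sigma_1=\sigma$ and $\sigma_{2t}=\sigma_t^2-2$, so $\sigma_t,W_t\in\mathbf Z[\sigma]\subset\mathcal O$, and $\alpha^t-\alpha^{-t}=W_t\eta$ by induction. Squaring this relation gives
\begin{equation}\label{eq:cheb}
\sigma_t^2-\kappa W_t^2=4,\qquad \sigma_{2t}=2+\kappa W_t^2 .
\end{equation}
From $\alpha^m=\frac12(\sigma_m+W_m\eta)$ we read off, for $m\ge2$ a power of $2$,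
\begin{equation}\label{eq:alpham}
(\alpha^m)^\sharp=\begin{pmatrix}D&\kappa W\!S/2\\W\!S/2&D\end{pmatrix},\qquad W=W_{m/2},\quad S=\sigma_{m/2},\quad D=\frac{\sigma_m}2=1+\frac{\kappa W^2}2 ,
\end{equation}
and $D^2=1+\kappa W^2S^2/4$ by \eqref{eq:cheb}.

Comparing \eqref{eq:alpham} with \eqref{eq:second} and \eqref{eq:gauss}, one is led to the formal factorization
\[
(\alpha^m)^\sharp=E^-(b_0)^\sharp\,\operatorname{diag}(D^{-1},D)\,E^+(b_0)^\sharp,\qquad b_0=\frac{W\!S}{4D}.
\]
The second basis is essential here. In the basis $1,\alpha$ the lower left entry of $\alpha^m$ is $W_m$, which takes the value $m\ne0$ at $\sigma=2$ and so is not divisible by $\kappa$, whereas \eqref{eq:first} supplies only $E_{21}(\kappa w)$. If $W$ were divisible by a large power of $2$, all three factors would be killed by \eqref{eq:Eq}. It is not: modulo $2$ we have $\sigma_{2^i}\equiv\sigma^{2^i}$, so $W_t\equiv\sigma^{t-1}\not\equiv0$. But this congruence also says that $\sigma_{2^i}$ is even modulo a high power of $\kappa$, and Proposition~\ref{prop:kappa} allows us to neglect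 $\kappa^{98}$.

\begin{lemma}\label{lem:div}
Let $k=s+4$ and $m=2^{s+13}$. Then $W=W_{m/2}=\tilde W+\kappa^{98}u'$ with $\tilde W=2^ku$ and $u,u'\in\mathcal O$.
\end{lemma}

\begin{proof}
For $i\ge1$ we have $\sigma_{2^i}\equiv\sigma^{2^i}\equiv\kappa^{2^{i-1}}\pmod2$. Since $2^7\ge98$, this gives $\sigma_{2^i}\in(2,\kappa^{98})$ for $i\ge8$. Now $m/2=2^{8+k}$, and the product $W_{2^{8+k}}=\prod_{i=0}^{7+k}\sigma_{2^i}$ contains the $k$ factors with $8\le i\le7+k$. So $W\in(2,\kappa^{98})^k\subset(2^k,\kappa^{98})$.
\end{proof}

\begin{lemma}\label{lem:dh}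
For every $h\in1+4q^2\kappa\mathcal O$ there is $d_h\in\ker\rho\cap\operatorname{SL}_2(\mathcal O)$ with $d_h^\sharp=\operatorname{diag}(h,h^{-1})$.
\end{lemma}

\begin{proof}
Write $h=1+4\kappa ww'$ with $w,w'\in q\mathcal O$, and put $d_h=E^+(-w'/h)\,E^-(w)\,E^+(w')\,E^-(-w/h)$. The four factors lie in $\operatorname{SL}_2(\mathcal O)$, and in $\ker\rho$ by \eqref{eq:Eq}. By \eqref{eq:second} and \eqref{eq:diag} with $p=2\kappa w$, $p'=2w'$, we get $d_h^\sharp=\operatorname{diag}(h,h^{-1})$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:key}]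
Let $a\in A_1$, and keep the notation of Sections~\ref{sec:universal}--\ref{sec:power} with $m=2^{s+13}$.

\emph{An approximation in $\ker\rho$.} We replace $W$ by $\tilde W$ in the formal factorization. Put
\[
\tilde D=1+\frac{\kappa\tilde W^2}2=1+2^{2k-1}\kappa u^2,\qquad b=\frac{\tilde WS}{4\tilde D}.
\]
Since $2k-1=2s+7$ and $4q^2=2^{2s+6}$, we have $\tilde D\in1+4q^2\kappa\mathcal O$, and hence $\tilde D^{-1}=1-(\tilde D-1)\tilde D^{-1}$ lies in the same set. Also $b\in2^{k-2}\mathcal O=q\mathcal O$; this is what fixes the choice $k=s+4$. By \eqref{eq:Eq} and Lemma~\ref{lem:dh},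
\[
v_1=E^-(b)\,d_{\tilde D^{-1}}\,E^+(b)\in\ker\rho\cap\operatorname{SL}_2(\mathcal O).
\]
By \eqref{eq:second} and \eqref{eq:gauss} with $\delta=\tilde D$, $\gamma=2b\tilde D=\tilde WS/2$ and $\beta=\kappa\gamma$,
\[
v_1^\sharp=\begin{pmatrix}\tilde D^{-1}\bigl(1+\kappa\tilde W^2S^2/4\bigr)&\kappa\tilde WS/2\\ \tilde WS/2&\tilde D\end{pmatrix}.
\]

\emph{Comparison with $\alpha^m$.} By Lemma~\ref{lem:div}, $W-\tilde W$ and $W^2-\tilde W^2$ lie in $\kappa^{98}\mathcal O$. We list the entries of $(\alpha^m-v_1)^\sharp$. The off-diagonal entries are $\kappa(W-\tilde W)S/2$ and $(W-\tilde W)S/2$, in $\frac12\kappa^{98}\mathcal O$. The lower right entry is $D-\tilde D=\kappa(W^2-\tilde W^2)/2\in\frac12\kappa^{98}\mathcal O$. For the upper left entry substitute $1=D^2-\kappa W^2S^2/4$: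
\[
D-\tilde D^{-1}\Bigl(1+\frac{\kappa\tilde W^2S^2}4\Bigr)=\tilde D^{-1}\Bigl[D(\tilde D-D)+\frac{\kappa(W^2-\tilde W^2)S^2}4\Bigr]\in\tfrac14\kappa^{98}\mathcal O ,
\]
where we used $D\in\frac12\mathcal O$. So $(\alpha^m-v_1)^\sharp\in\frac14\kappa^{98}M_2(\mathcal O)$, and \eqref{eq:P} gives $\alpha^m-v_1\in\frac18\kappa^{98}M_2(\mathcal O)$ in the basis $1,\alpha$. In this basis $\alpha^m-v_1$ has entries in $\mathcal O$, so \eqref{eq:cancel} removes the denominator: $\alpha^m-v_1\in\kappa^{98}M_2(\mathcal O)$.

\emph{Conclusion.} Put $v_2=\alpha^mv_1^{-1}$. Since $\det\alpha=1$, we have $v_2\in\operatorname{SL}_2(\mathcal O)$, and $v_2-1=(\alpha^m-v_1)v_1^{-1}\in\kappa^{98}M_2(\mathcal O)$. By Proposition~\ref{prop:kappa}, $v_2\in\ker\rho$. Hence $\alpha^m=v_2v_1\in\ker\rho$, that is, $\hat r(a^m)=1$. As $a\in A_1\subset\Gamma$, Proposition~\ref{prop:extend} gives $r(a^m)=\hat r(a^m)=1$.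
\end{proof}

\begin{thebibliography}{9}

\bibitem{BMS}
Bass, Milnor and Serre, Publ. Math. IH\'ES 33 (1967).

\bibitem{problem}
\texttt{https://github.com/jenalgit/arbegla}

\end{thebibliography}
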